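# Harmonic diffeomorphisms of the unit ball onto $\mathbb R^n$, $n\ge 3$

## 1. A three-term wave whose modulus grows

For real numbers $a,T,\varphi$ consider
$$m=1+iaT\cos\varphi-\tfrac{a^2}{4}T^2\cos 2\varphi .$$
Its squared modulus is $\bigl(1-\frac{a^2T^2}{4}\cos2\varphi\bigr)^2+a^2T^2\cos^2\varphi$. Writing $\cos^2\varphi=\frac{1+\cos2\varphi}{2}$ and expanding, the two terms $\mp\frac{a^2T^2}{2}\cos2\varphi$ cancel, and
$$|m|^2=1+\tfrac{a^2}{2}T^2+\tfrac{a^4}{16}T^4\cos^22\varphi .\tag{1}$$

Now set $T=e^{k\sigma}$ and $\varphi=k\psi$, with $a$ constant. Then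
$$m=1+ia\,\mathrm{Re}\,e^{k(\sigma+i\psi)}-\tfrac{a^2}4\,\mathrm{Re}\,e^{2k(\sigma+i\psi)},$$
so $m$ is a harmonic function of $(\sigma,\psi)$. As $\sigma\to-\infty$ it tends to $1$ exponentially fast. At $\sigma=0$ it satisfies $|m|\ge\sqrt{1+a^2/2}$, whatever $\psi$ is. In between, $|m|$ increases with $\sigma$. Up to order $a^2$, $|m|^2$ does not depend on the phase $\varphi$ at all.

Here is what this wave is for. Suppose we have a complex harmonic function $U$ on the unit ball and a family of curves that run out to the unit sphere, and suppose $|U|$ increases along each curve. Think of $\sigma$ as $\log|x|$, so that the sphere is $\sigma=0$. If we replace $U$ by a harmonic function close to $mU$ with $k$ large, then $U$ changes appreciably only in a layer of thickness about $1/k$ at the sphere, its boundary modulus is multiplied by a factor larger than $1$, and, if we are careful, $|U|$ still increases along the curves. Repeating this infinitely often, we shall produce a harmonic function whose modulus increases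 to $\infty$ along every curve. Together with a second map that labels the curves, this gives a one-to-one harmonic map of the ball onto the whole space.

## 2. Shapiro's question, dimensions one and two, and the theorem

Let $B$ be the open unit ball of $\mathbb R^n$. For $n=3$, H. S. Shapiro posed the question (source of the problem: http://dlibra.umcs.lublin.pl//Content/30537/PDF/czas4050_48_1994_3.pdf): is there a homeomorphism from the unit ball onto $\mathbb R^3$ whose coordinate functions are harmonic?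

In dimension one the answer is no: harmonic functions on $(-1,1)$ are affine, hence bounded. In dimension two it is also no. We quote the fact that the only univalent harmonic mappings of a domain $D\subset\mathbb C$ onto all of $\mathbb C$ are the affine maps $az+b\bar z+c$ with $|a|\ne|b|$, on $D=\mathbb C$; in particular none is defined on the disk.

One constraint can be seen by hand in every dimension. If $F:B\to\mathbb R^n$ is a homeomorphism onto $\mathbb R^n$, preimages of compact sets are compact, so $|F(x)|\to\infty$ as $|x|\to1$. But no single real harmonic function $u$ on $B$ can tend to $+\infty$ at the whole sphere: then for each $M$ we would have $u\ge M$ on $\{|x|=\rho\}$ for $\rho$ near $1$, and the mean value property would give $u(0)\ge M$ for every $M$. So the coordinates must share the task of going to infinity. In the wave $m$ of Section 1 the main oscillation is in the imaginary direction, at right angles to the value $1$; this is how modulus is gained without any one coordinate growing everywhere.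

**Theorem 1.** Let $n\ge3$ and let $B$ be the open unit ball of $\mathbb R^n$. There is a real-analytic diffeomorphism $F$ of $B$ onto $\mathbb R^n$ (with real-analytic inverse) all of whose coordinate functions are harmonic.

The case $n=3$ answers Shapiro's question: yes. A listener who only wants that case may put $l=1$ and $y=x_3\in\mathbb R$ throughout.

We use these textbook facts.

* The function $|x|^{2-n}$ is harmonic off $0$ in $\mathbb R^n$, $n\ge3$. A multiple $\Gamma$ of it is the fundamental solution: $u=\Gamma*\Delta u$ for $u\in C^\infty_c(\mathbb R^n)$. Harmonic functions are real analytic.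
* Maximum principle: a $C^2$ function on $B$, continuous on $\overline B$, with $\Delta u\ge0$ in $B$ and $u\le0$ on $\partial B$ satisfies $u\le 0$.
* Boundary regularity (Gilbarg–Trudinger, *Elliptic PDE of Second Order*, Thm 6.19): for the Laplacian on a smooth bounded domain $\Omega$, a solution in $C^2(\Omega)\cap C^0(\overline\Omega)$ with right side in $C^{j,\gamma}(\overline\Omega)$ and boundary values in $C^{j+2,\gamma}$ lies in $C^{j+2,\gamma}(\overline\Omega)$.
* Brouwer's invariance of domain: a continuous injective map from an open subset of $\mathbb R^n$ into $\mathbb R^n$ is open, so it is a homeomorphism onto its image.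
* The inverse function theorem in the real-analytic category.

## 3. Rotation equivariance and the fibres of an invariant map

Put $l=n-2\ge1$ and write
$$x=(\zeta,y)\in\mathbb C\times\mathbb R^l,\quad \zeta=x_1+ix_2,\quad r=|\zeta|,\quad s=|y|,\quad R=|x|,\quad S=\partial B,\quad \mathcal A=\{\zeta=0\}.$$
For $l=1$ the sphere $S^{0}=\{\pm1\}$ carries counting measure; $|S^{l-1}|$ is the total measure of $S^{l-1}$.

**Definition.** A complex function $U$ is *equivariant* if $U(e^{i\theta}\zeta,y)=e^{i\theta}U(\zeta,y)$ for all $\theta$.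

An equivariant $U$ vanishes on $\mathcal A$, since there $U=e^{i\theta}U$ for all $\theta$. For $n=3$ the functions $\zeta$, $\zeta y$ and $\zeta(4y^2-|\zeta|^2)$ are equivariant and harmonic; for the last one, $\Delta(\zeta y^2)=2\zeta$ and $\Delta(\zeta|\zeta|^2)=4\partial_\zeta\partial_{\bar\zeta}(\zeta^2\bar\zeta)=8\zeta$. The function $y$ is not equivariant.

We look for $F=(U,H)$ with $U$ equivariant and $H:B\to\mathbb R^l$ invariant under $\zeta\mapsto e^{i\theta}\zeta$. Suppose each fibre of $H$ is obtained by rotating one curve that starts on $\mathcal A$ and runs out to $S$, and suppose $|U|$ increases from $0$ to $\infty$ along this curve. Then $F$ is one-to-one and onto: given a target $(w,\eta)$, the value $\eta$ picks the fibre, the modulus $|w|$ picks the point on the curve, and the argument of $w$ picks the rotation.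

The toy case is $U=\zeta$, $H=y$, the identity map. The fibres of $H$ are flat horizontal disks, the curves are horizontal segments, and $|U|=r$ increases along them. Only two things are wrong: $H$ does not reach all of $\mathbb R^l$, and $|U|$ stops at a finite value. Section 4 repairs $H$; the rest repairs $U$.

## 4. The potential of a charged shell and its fibre curves

### 4.1. The map $H$

For $L\ge2$ let $A=\{\eta\in\mathbb R^l:1\le|\eta|\le L\}$ and
$$H(x)=\int_A\eta\,|x-(0,\eta)|^{-l}\,d\eta\in\mathbb R^l .$$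
Since $l=n-2$, each integrand is harmonic in $x$ off $(0,\eta)$. So $H$ is harmonic in $B$, and it is real analytic off $\{0\}\times A$. This set meets $\overline B$ only in $\{(0,y):|y|=1\}$. As $|x-(0,\eta)|^2=r^2+|y-\eta|^2$, $H$ depends only on $(r,y)$, and substituting $\eta\mapsto O\eta$ gives $H(\zeta,Oy)=O\,H(\zeta,y)$ for $O\in O(l)$. For a unit vector $e$, the vector $H(\zeta,se)$ is therefore fixed by every orthogonal map fixing $e$, so it is a multiple of $e$:
$$H(\zeta,se)=h(r,s)e,\qquad h(r,s)=\int_A\eta_1D^{-l}\,d\eta,\qquad D^2=r^2+|se_1-\eta|^2 .\tag{2}$$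
In $h$ we allow $r$ and $s$ of either sign; $h$ is even in $r$ and odd in $s$, so $h(r,0)=0$. Let
$$Q=\{(r,s): r\ge0,\ r^2+s^2\le1\}\setminus\{(0,1),(0,-1)\}.$$
On $Q$ we have $D>0$ for all $\eta\in A$, so $h$ is real analytic in a neighbourhood of $Q$.

For $n=3$ the values on the axis are explicit:
$$h(0,s)=\int_1^L\eta\Bigl(\frac1{\eta-s}-\frac1{\eta+s}\Bigr)d\eta=s\int_1^L\frac{2\eta\,d\eta}{\eta^2-s^2}=s\log\frac{L^2-s^2}{1-s^2}\qquad(|s|<1),$$
which increases to $\infty$ as $s\to1^-$.

Why not simply put point charges at the poles? For $n=3$ try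
$$h=\frac1{D_-}-\frac1{D_+},\qquad D_\mp^2=r^2+(1\mp s)^2 .$$
This also blows up at $(0,\pm1)$, and $h_s=(1-s)D_-^{-3}+(1+s)D_+^{-3}>0$. But on $r^2+s^2=1$ we have $1\mp s=D_\mp^2/2$, so $h_s=\frac1{2D_-}+\frac1{2D_+}$. On the other hand $h_r=-rD_-^{-3}+rD_+^{-3}$, and $r/D_-=\sqrt{(1+s)/2}\to1$ as $s\to1$. Hence $|h_r|/h_s$ behaves like $2/D_-$ and is unbounded. The slope of the level curves of $h$ is $-h_r/h_s$, and we shall need it to be bounded. Spreading the charge outward, over the shell $A$, achieves this; that is part (c) below.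

**Lemma 1.** If $L$ is fixed large enough (depending on $l$), then the following hold.

(a) $rh_s-sh_r=l\,r\int_A\eta_1^2D^{-l-2}d\eta>0$ on $Q\cap\{r>0\}$.

(b) $h_s\ge|S^{l-1}|+\int_{|\eta|=1}\eta_1^2D^{-l}dS>0$ on $Q$.

(c) There is $C$ with $|h_r|\le Ch_s$ on $Q$.

(d) $h(0,s)\to\infty$ as $s\to1^-$; and $h>0$ on $Q\cap\{s>0\}$.

**Proof of (a).** Differentiating (2),
$$h_r=-l\,r\int_A\eta_1D^{-l-2}d\eta,\qquad h_s=l\int_A\eta_1(\eta_1-s)D^{-l-2}d\eta,$$
and $r\eta_1(\eta_1-s)+s\,r\,\eta_1=r\eta_1^2$.

**Proof of (b).** Since $\partial_sD^{-l}=-\partial_{\eta_1}D^{-l}$, we have $h_s=-\int_A\eta_1\partial_{\eta_1}D^{-l}d\eta$. We apply the divergence theorem; the outer normal of $A$ is $-\eta$ on $|\eta|=1$ and $\eta/L$ on $|\eta|=L$. With $\eta=L\omega$ on the outer sphere,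
$$h_s=\int_AD^{-l}d\eta+\int_{|\eta|=1}\eta_1^2D^{-l}dS-L^l\int_{S^{l-1}}\omega_1^2D^{-l}\big|_{\eta=L\omega}\,d\omega .$$
On $Q$, $D\le1+|\eta|\le2|\eta|$, so the first term is at least $2^{-l}\int_A|\eta|^{-l}d\eta=2^{-l}|S^{l-1}|\log L$. For $|\eta|=L$, $D\ge L-1$, and $\int_{S^{l-1}}\omega_1^2d\omega=|S^{l-1}|/l$. So the last term has modulus at most $\frac{|S^{l-1}|}{l}\bigl(\frac L{L-1}\bigr)^l\le|S^{l-1}|\frac{2^l}{l}$. Fix $L$ with $2^{-l}\log L\ge\frac{2^l}{l}+1$. This gives (b).

**Proof of (c).** On the part of $Q$ outside the disks of radius $\frac12$ about $(0,\pm1)$, $h_r$ is bounded by compactness and $h_s\ge|S^{l-1}|$. Since $h$ is odd in $s$, it remains to treat $(r,s)\in Q$ with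
$$\varrho:=\sqrt{r^2+(1-s)^2}\le\tfrac12;\qquad\text{here }\tfrac12\le s\le1 .$$
For $\eta\in A$ we have $|se_1-\eta|\ge1-s$, so $D\ge\varrho$. By the triangle inequality also $D\ge|\eta-e_1|-\varrho$, so $D\ge\frac12|\eta-e_1|$ when $|\eta-e_1|\ge2\varrho$. Splitting the integral at $|\eta-e_1|=2\varrho$,
$$\int_AD^{-l-2}d\eta\le C\varrho^l\varrho^{-l-2}+2^{l+2}\int_{|\eta-e_1|\ge2\varrho}|\eta-e_1|^{-l-2}d\eta\le C\varrho^{-2}.$$
As $|\eta_1|\le L$, $|h_r|\le Cr\varrho^{-2}\le C/\varrho$. For the lower bound, the set $\{|\eta|=1,\ |\eta-e_1|\le\varrho\}$ has measure at least $c\varrho^{l-1}$ (for $l=1$ it contains the point $e_1$). On it $\eta_1\ge1-\varrho\ge\frac12$ and $D\le|\eta-e_1|+\varrho\le2\varrho$. So (b) gives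
$$h_s\ge\tfrac14(2\varrho)^{-l}c\,\varrho^{l-1}=c'/\varrho ,\tag{3}$$
and $|h_r|\le Ch_s$ follows.

**Proof of (d).** At $r=0$ we have $\varrho=1-s$, so (3) gives $h_s(0,s)\ge c'/(1-s)$ for $s$ near $1$, and integration gives the first claim. The second follows from $h(r,0)=0$ and $h_s>0$, because the vertical segment from $(r,0)$ to $(r,s)$ lies in $Q$. $\blacksquare$

### 4.2. The fibre curves

The next lemma says that each fibre of $H$ in $B$ is swept out by rotating one curve, which is a graph over the $r$-axis from $\mathcal A$ to $S$. Put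
$$z=-h_r/h_s\quad\text{on }Q .$$

**Lemma 2.** For each $t\ge0$ there is $r_t\in(0,1]$, continuous in $t$, with $r_0=1$, such that:

(i) for $r\in[0,1]$ there is $s\ge0$ with $(r,s)\in Q$ and $h(r,s)=t$ if and only if $r\le r_t$. This $s=:s_t(r)$ is unique; $r^2+s_t(r)^2<1$ for $r<r_t$, and $=1$ for $r=r_t$;

(ii) $s_t(r)$ is continuous in $(t,r)$, $s_t\in C^1[0,r_t]$, and $s_t'(r)=z(r,s_t(r))$;

(iii) put $x_{t,e}(\lambda)=(\lambda r_t,\ s_t(\lambda r_t)e)$ for $e\in S^{l-1}$, $\lambda\in[0,1]$. This is continuous in $(t,e,\lambda)$, lies in $B$ for $\lambda<1$ and on $S$ for $\lambda=1$. For $x\in B$, $H(x)=te$ if and only if $x$ is obtained from some $x_{t,e}(\lambda)$, $\lambda\in[0,1)$, by a rotation $\zeta\mapsto e^{i\theta}\zeta$.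

**Proof of (i).** We first study $h$ on the quarter circle. By Lemma 1(a),
$$\tfrac{d}{d\psi}h(\sin\psi,\cos\psi)=-(rh_s-sh_r)<0\qquad(0<\psi\le\tfrac\pi2).$$
So $\kappa(r):=h(r,\sqrt{1-r^2})$ is continuous and strictly decreasing on $(0,1]$, with $\kappa(1)=0$. For fixed $s_0\in(0,1)$ and small $r$ we have $\kappa(r)\ge h(r,s_0)\to h(0,s_0)$ as $r\to0$; by Lemma 1(d), $\kappa(r)\to\infty$ as $r\to0$. Hence $\kappa$ is a decreasing homeomorphism of $(0,1]$ onto $[0,\infty)$; let $r_t$ be defined by $\kappa(r_t)=t$. Then $r_t$ is continuous and $r_0=1$.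

For $r\in(0,1]$ the function $h(r,\cdot)$ increases strictly from $0$ to $\kappa(r)$ on $[0,\sqrt{1-r^2}]$, so it takes the value $t$ if and only if $t\le\kappa(r)$, that is, $r\le r_t$; it does so once, and at the endpoint $\sqrt{1-r^2}$ exactly when $r=r_t$. For $r=0$ it increases from $0$ to $\infty$ on $[0,1)$ and takes the value $t$ exactly once.

**Proof of (ii).** Let $(t_j,r_j)\to(t,r)$ with $r_j\le r_{t_j}$; then $r\le r_t$. Let $s_*$ be a limit point of $s_{t_j}(r_j)$. If $(r,s_*)\ne(0,1)$, this point is in $Q$ and $h(r,s_*)=t$, so $s_*=s_t(r)$. If $(r,s_*)=(0,1)$, then for every $s_0<1$, along a subsequence, $s_{t_j}(r_j)>s_0$, so $t_j\ge h(r_j,s_0)\to h(0,s_0)$. Thus $t\ge h(0,s_0)$ for all $s_0<1$, contradicting Lemma 1(d). This proves continuity. Near a point $(r,s_t(r))$ the function $h$ is analytic with $h_s>0$, so its level set is a $C^1$ graph over $r$ with slope $-h_r/h_s$; by continuity $s_t$ coincides with this graph near $r$ in $[0,r_t]$.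

**Proof of (iii).** The first claims restate (i) and (ii). Let $t>0$. Points of the stated form satisfy $H=te$ by (2) and invariance. Conversely let $H(x)=te$. Then $y\ne0$, as $h(r,0)=0$. Write $y=se'$ with $s>0$; then $h(r,s)e'=te$ with $h>0$ forces $e'=e$ and $h(r,s)=t$. So $r\le r_t$ and $s=s_t(r)$, and $r<r_t$ because $x\in B$. Let $t=0$. By Lemma 1(d), $H(x)=0$ if and only if $y=0$; this is the same description with $r_0=1$, $s_0\equiv0$ and $e$ arbitrary. $\blacksquare$

### 4.3. The vector field along the fibres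

To say "$|U|$ increases along the fibre curves" by a differential inequality, we need the derivative along them. On $\overline B\setminus\{(0,y):|y|=1\}$ the matrix $D_yH$ is invertible: by (2), at $y=se\ne0$ its eigenvalues are $h_s>0$ (direction $e$) and $h/s>0$ (directions orthogonal to $e$), and at $y=0$ it is $h_s(r,0)I$. Put
$$Z=\partial_r-\bigl((D_yH)^{-1}\partial_rH\bigr)\cdot\nabla_y\qquad\text{on }\overline B\setminus\mathcal A .$$

**Lemma 3.** $Z$ is smooth in a neighbourhood of $\overline B\setminus\mathcal A$, and on $\overline B\setminus\mathcal A$: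

(i) $ZH=0$, $|Z|\le C_0$ for a constant $C_0$, and $Zr^2=2r$;

(ii) along the *fibre curves* $\lambda\mapsto(e^{i\theta}\lambda r_t,s_t(\lambda r_t)e)$, $0<\lambda\le1$, $Z$ is differentiation with respect to $r=\lambda r_t$; every point of $\overline B\setminus\mathcal A$ lies on such a curve;

(iii) $ZR^2=2(rh_s-sh_r)/h_s>0$.

**Proof.** Smoothness holds because $H$ is smooth and $D_yH$ invertible near every point of $\overline B\setminus\mathcal A$. $ZH=\partial_rH-\partial_rH=0$ and $Zr^2=2r$ are immediate. At $y=se$ we have $\partial_rH=h_re$, so the $y$-component of $Z$ is $z(r,s)e$ (and $0$ for $y=0$, as $h_r(r,0)=0$). By Lemma 1(c) it is bounded, which gives (i). The derivative of $(e^{i\theta}r,s_t(r)e)$ in $r$ is $(e^{i\theta},z\,e)$ by Lemma 2(ii), which is $Z$. A point $(\zeta,se)$ with $s\ge0$ lies on the curve with $t=h(r,s)$, by Lemma 2(i). Finally $ZR^2=2r+2sz=2(rh_s-sh_r)/h_s$, positive by Lemma 1. $\blacksquare$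

## 5. The class $\mathcal C$, the tilt of the fibres, and two waves that fail

**Definition.** $\mathcal C$ is the set of equivariant $U\in C^\infty(\overline B;\mathbb C)$, harmonic in $B$, for which there is $c=c(U)>0$ with
$$Z|U|^2\ge c\,r\quad\text{on }\overline B\setminus\mathcal A .\tag{4}$$

The function $U=\zeta$ belongs to $\mathcal C$, since $Zr^2=2r$. If $U\in\mathcal C$, then by Lemma 3(ii) $|U|$ is strictly increasing along every fibre curve and vanishes at its start on $\mathcal A$, so $U\ne0$ on $\overline B\setminus\mathcal A$.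

We want to add to $U\in\mathcal C$ a high-frequency wave concentrated at $S$. Write $x=e^\sigma\omega$ with $\omega\in S$, $\sigma\le0$, so $\sigma=\log R$ and $\partial_\sigma=R\partial_R$. Let $\psi(\omega)$ be the angle between $\omega$ and $p=(0,e_1)$; it is smooth on $S\setminus\{\pm p\}$, and $\pm p\in\mathcal A$. Since $\cos\psi=\omega\cdot p$ does not involve $\zeta$, $\psi$ is invariant under rotations of $\zeta$. On $\overline B\setminus\mathcal A$ put
$$\mu=Z\sigma=\frac{ZR^2}{2R^2}>0,\qquad Y=\mu^{-1}Z=\partial_\sigma+v,\qquad \tau=v\psi .$$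
Since $v\sigma=0$, the field $v$ is tangent to the spheres $R=\text{const}$. The objects $\mu,v,\tau$ are smooth on $\overline B\setminus\mathcal A$ ($\psi$ is extended to be independent of $\sigma$). With $T=e^{k\sigma}$ and $\varphi=k\psi$ we have
$$YT=kT,\qquad Y\varphi=k\tau .$$
So $\tau$ measures how much the fibre tilts against the radial direction, and the tilt need not vanish. For $n=3$, $\psi$ is the angle of $(r,y)$ from the positive $y$-axis, and at points with $y=s>0$ we have $d\psi=(s\,dr-r\,ds)/R^2$, so $\tau=\mu^{-1}(s-rz)/R^2$. On $S$ near $p$, $r$ is small, $s$ is near $1$ and $z$ is bounded, so $\tau>0$ there.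

Which wave should multiply $U$? Take constants $a\in(0,1]$ and $\tau$, and compute with $Y$.

The real wave $1+aT\cos\varphi$ has at $T=1$, $\varphi=\pi$ the squared modulus $(1-a)^2<1$, so it lowers the boundary modulus.

The imaginary wave $1+iaT\cos\varphi$ is better: its squared modulus is $1+\frac{a^2T^2}2(1+\cos2\varphi)\ge1$. But it gains nothing where $\cos\varphi=0$, and
$$Y|1+iaT\cos\varphi|^2=k\,a^2T^2\,(1+\cos2\varphi-\tau\sin2\varphi),$$
whose minimum over $\varphi$ is $k\,a^2T^2\bigl(1-\sqrt{1+\tau^2}\bigr)$. If $\tau\ne0$ this is negative for every $a$, and at $T=1$ it is of order $k$ for fixed $a$, while (4) offers only a fixed positive amount to compensate. Good and bad terms are both of order $a^2$, so shrinking $a$ does not help. This is the exact point at which the simple wave breaks down.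

The second harmonic $-\frac{a^2}4T^2\cos2\varphi$ removes the phase from the $a^2$ term. By (1), still with $a$ constant,
$$Y|m|^2=k\Bigl[a^2T^2+\tfrac{a^4}4T^4\cos^22\varphi-\tfrac{a^4}8\tau T^4\sin4\varphi\Bigr]\ge\tfrac k2a^2T^2\quad\text{if }a^2|\tau|\le4,\ 0\le T\le1 .$$
The tilt now enters only at order $a^4$, and a small amplitude beats it.

## 6. Raising the boundary modulus inside $\mathcal C$

**Lemma 4.** For every $\varepsilon\in(0,1)$ there is $\alpha=\alpha(\varepsilon)\in(0,1]$ such that for all $U\in\mathcal C$ and $\delta\in(0,1)$ there is $V\in\mathcal C$ with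

(i) $|V-U|+|\nabla(V-U)|\le\delta$ on $\{|x|\le1-\delta\}$, and $\bigl|Z|V|^2-Z|U|^2\bigr|\le\delta r$ on $\{|x|\le1-\delta\}\setminus\mathcal A$;

(ii) $|V|\ge|U|$ on $S$, and $|V|^2\ge(1+\frac{\alpha^2}2)|U|^2$ on $S\cap\{r\ge\varepsilon\}$.

It is essential that $\alpha$ does not depend on $U$: the gain per step is fixed.

**Step 1: amplitude and cutoff.** The purpose is to choose $a$ so that the tilt is beaten and the wave stays away from the axis, where $\psi$ and $Z$ are singular. Put $\mathcal S=\{\omega\in S:r(\omega)\ge\varepsilon/2\}$, a compact subset of $S\setminus\mathcal A$. Since $Z$ is fixed, we can choose $\alpha\in(0,1]$ depending only on $\varepsilon$ with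
$$\alpha^2|\tau|\le3\quad\text{on }\mathcal S .$$
Let $a=\alpha\chi(r)$ on $S$, with $\chi$ smooth, $0\le\chi\le1$, $\chi=0$ for $r\le\varepsilon/2$, $\chi>0$ for $r>\varepsilon/2$, $\chi=1$ for $r\ge\varepsilon$. Then $a\in C^\infty(S)$. Put
$$b=a+|\nabla_Sa|+|\nabla_S^2a| .$$
This is continuous, and $b=0$ wherever $a=0$: there $r\le\varepsilon/2$, where all derivatives of $\chi$ vanish.

Let $q=U|_S$. By compactness $|q|\ge q_0>0$ on $\mathcal S$. Put
$$\beta_1=iaq,\qquad\beta_2=-\tfrac{a^2}4q .$$
These are smooth, equivariant and supported in $\mathcal S$. Functions on $S$ are extended to be independent of $\sigma$. From now on $k\ge4$ is a large parameter, and $C,C_1,\dots$ are constants independent of $k$; they may depend on $U$ and $a$.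

**Step 2: an approximately harmonic wave.** We want a nearly harmonic function with boundary values $\beta_1\cos k\psi+\beta_2\cos2k\psi$. The function $e^{k\sigma}\beta\cos k\psi$ alone has Laplacian of size $ke^{k\sigma}$; the estimates of Steps 3 and 4 would then give only $|E|\le C/k$ and $|\nabla E|\le C$ for the error $E$, which is not small. So we add a correction that removes the terms of order $k$.

In our coordinates $R^2\Delta=\partial_\sigma^2+(n-2)\partial_\sigma+\Delta_S$. Recall $|\nabla_S\psi|=1$ and $\Delta_S\psi=(n-2)\cot\psi$, and put $X=\nabla_S\psi\cdot\nabla_S$. For a frequency $j\ge1$ and $\beta\in\{\beta_1,\beta_2\}$ let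
$$P_j[\beta]=e^{j\sigma}\{\beta\cos j\psi+\sigma G\},\qquad G=\gamma_1\cos j\psi+\gamma_2\sin j\psi,$$
$$\gamma_1=-\tfrac{n-2}2\beta,\qquad\gamma_2=X\beta+\tfrac{n-2}2\cot\psi\,\beta .$$
These are smooth because $\operatorname{supp}\beta\subset\mathcal S$ avoids $\pm p$. They are equivariant because rotations of $\zeta$ are isometries of $S$ that preserve $\psi$, so $X$ commutes with them.

For the first part, $\partial_\sigma^2+(n-2)\partial_\sigma$ produces the factor $j^2+(n-2)j$, and
$$\Delta_S(\beta\cos j\psi)=\Delta_S\beta\cos j\psi-2jX\beta\sin j\psi-\beta\,(j^2\cos j\psi+j\,\Delta_S\psi\sin j\psi).$$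
The $j^2$ terms cancel:
$$R^2\Delta(e^{j\sigma}\beta\cos j\psi)=e^{j\sigma}\bigl\{j(n-2)\beta\cos j\psi-j\bigl(2X\beta+(n-2)\cot\psi\,\beta\bigr)\sin j\psi+\Delta_S\beta\cos j\psi\bigr\}.$$
For the correction,
$$\Delta_SG=-j^2G+j\bigl\{2(X\gamma_2\cos j\psi-X\gamma_1\sin j\psi)+\Delta_S\psi(\gamma_2\cos j\psi-\gamma_1\sin j\psi)\bigr\}+\Delta_S\gamma_1\cos j\psi+\Delta_S\gamma_2\sin j\psi .$$
With $\partial_\sigma(\sigma e^{j\sigma})=(1+j\sigma)e^{j\sigma}$ and $\partial_\sigma^2(\sigma e^{j\sigma})=(2j+j^2\sigma)e^{j\sigma}$,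
$$R^2\Delta(\sigma e^{j\sigma}G)=e^{j\sigma}\{2jG+j^2\sigma G+(n-2)(1+j\sigma)G+\sigma\Delta_SG\}=e^{j\sigma}\{2jG+O(1+j|\sigma|)\}\quad(|\sigma|\le2),$$
because the $j^2\sigma$ terms cancel. Finally $2jG=2j\gamma_1\cos j\psi+2j\gamma_2\sin j\psi$ cancels the terms of order $j$ above; this is how $\gamma_1,\gamma_2$ were chosen. So for $-2\le\sigma\le0$
$$|R^2\Delta P_j[\beta]|\le C(1+j|\sigma|)e^{j\sigma}\le Ce^{j\sigma/2}.\tag{5}$$

Let $\chi_1(\sigma)$ be smooth, $\chi_1=1$ for $\sigma\ge-1$ and $\chi_1=0$ for $\sigma\le-2$, and set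
$$W_a=\chi_1(\sigma)\bigl(P_k[\beta_1]+P_{2k}[\beta_2]\bigr),$$
extended by $0$. Then $W_a$ is smooth on $\overline B$ and equivariant, and
$$|\Delta W_a|\le C_1R^{k/2},\qquad|W_a|\le Ce^{k\sigma},\qquad|\nabla W_a|\le Cke^{k\sigma}.\tag{6}$$
For the first bound use (5); on $-2\le\sigma\le-1$ the terms containing derivatives of $\chi_1$ are at most $Cke^{k\sigma}\le Ck e^{-k/2}e^{k\sigma/2}\le Ce^{k\sigma/2}$. Moreover $W_a$ vanishes outside the closed set
$$\mathcal T=\{e^{-2}\le R\le1,\ \omega\in\mathcal S\}\subset\{r\ge r_*\},\qquad r_*=e^{-2}\varepsilon/2 .$$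

**Step 3: the exact harmonic wave and a barrier for the error.** Let $W$ be the harmonic function in $B$, continuous on $\overline B$, with $W=W_a$ on $S$. As the boundary data are smooth, $W\in C^\infty(\overline B)$, by the regularity theorem of Section 2 for all $j$. $W$ is equivariant, since $e^{-i\theta}W(e^{i\theta}\zeta,y)$ is harmonic with the same boundary values. Let $E=W-W_a\in C^\infty(\overline B)$. Then $E=0$ on $S$ and $|\Delta E|\le C_1R^{k/2}$. With $d=\frac k2+2\ge4$,
$$\Delta R^d=d(d+n-2)R^{d-2}\ge\tfrac{k^2}4R^{k/2}.$$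
So for every real $\vartheta$ the function $\mathrm{Re}(e^{i\vartheta}E)-\frac{4C_1}{k^2}(1-R^d)$ has Laplacian $\ge-C_1R^{k/2}+C_1R^{k/2}=0$ and vanishes on $S$. By the maximum principle it is $\le0$. Since $1-R^d\le d(1-R)$,
$$|E|\le\tfrac{4C_1}{k^2}(1-R^d)\le C\min\{k^{-2},\ (1-R)k^{-1}\}.\tag{7}$$

**Step 4: the gradient of the error.** We need $|\nabla E|$ small up to the boundary, because membership in $\mathcal C$ involves derivatives. First we show the interior estimate
$$|\nabla u(x)|\le C\bigl(\varrho^{-1}\sup|u|+\varrho\sup|\Delta u|\bigr),\qquad\text{suprema over }B(x,\varrho),$$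
for $u$ smooth near $\overline{B(x,\varrho)}$. Passing to $u(x+\varrho\,\cdot)$, we may take $x=0$, $\varrho=1$. Let $\phi$ be a smooth cutoff, $\phi=1$ on $B_{1/2}$, $\operatorname{supp}\phi\subset B_1$. Then $\nabla u(0)=\bigl(\nabla\Gamma*\Delta(\phi u)\bigr)(0)$ and
$$\Delta(\phi u)=\phi\Delta u+2\operatorname{div}(u\nabla\phi)-u\Delta\phi .$$
The first term contributes at most $C\sup|\Delta u|$, as $\nabla\Gamma$ is locally integrable. The other two are supported in $\{\frac12\le|x|\le1\}$, where $\nabla\Gamma$ is smooth; after integrating the divergence by parts they contribute at most $C\sup|u|$.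

Apply this to $E$, using $|\Delta E|\le C$ and (7). If $1-R\ge2/k$, take $\varrho=1/k$: then $|E|\le Ck^{-2}$ gives $|\nabla E|\le C/k$. If $0<1-R<2/k$, take $\varrho=\frac{1-R}2<\frac1k$: on $B(x,\varrho)$ the distance to $S$ is at most $3\varrho$, so $|E|\le C\varrho/k$, and again $|\nabla E|\le C(\frac1k+\varrho)\le C/k$. By continuity up to $S$,
$$|\nabla E|\le C/k\ \text{ on }\overline B,\qquad|E|\le C\min\{k^{-2},\,r/k\}.\tag{8}$$
The bound $|E|\le Cr/k$ holds because $E$ is equivariant, so $E=0$ on $\mathcal A$, and we integrate along the segment from $(0,y)$ to $(\zeta,y)$.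

**Step 5: the function $V$ and property (ii).** Let $V=U+W$. It is smooth on $\overline B$, harmonic in $B$ and equivariant. On $S$ we have $\sigma=0$ and $W=W_a=\beta_1\cos k\psi+\beta_2\cos2k\psi$, so
$$V=q\bigl(1+ia\cos k\psi-\tfrac{a^2}4\cos2k\psi\bigr)$$
(and $V=q$ where $a=0$). By (1) with $T=1$, $|V|^2\ge(1+\frac{a^2}2)|q|^2$. Since $a=\alpha$ where $r\ge\varepsilon$, this is (ii).

**Step 6: the cost of the error, and property (i).** We compare $Z|V|^2$ with $Z|U+W_a|^2$. Since $V=U+W_a+E$,
$$Z|V|^2=Z|U+W_a|^2+2\,\mathrm{Re}\,Z\bigl((\overline U+\overline W_a)E\bigr)+Z|E|^2 .$$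
We use $|\nabla U|\le C$, $|U|\le Cr$ (as $U=0$ on $\mathcal A$), $|Z|\le C_0$, (6) and (8). First, $|Z(\overline UE)|\le C|E|+Cr|\nabla E|\le Cr/k$. Second, $|Z(\overline W_aE)|\le Ck\cdot k^{-2}+C\cdot k^{-1}\le C/k\le Cr/k$, where in the last inequality we used that this term vanishes off $\mathcal T\subset\{r\ge r_*\}$. Third, $|Z|E|^2|\le C|E||\nabla E|\le Cr/k^2$. Hence
$$\bigl|Z|V|^2-Z|U+W_a|^2\bigr|\le Cr/k\quad\text{on }\overline B\setminus\mathcal A .\tag{9}$$

For (i): on $\{|x|\le1-\delta\}$, (6) gives $|W_a|+|\nabla W_a|\le Ck(1-\delta)^k\to0$ as $k\to\infty$. With (8), the first part of (i) holds for $k$ large, since $V-U=W_a+E$. Moreover $\bigl|Z|U+W_a|^2-Z|U|^2\bigr|\le Ck(1-\delta)^k$ there, and this difference vanishes off $\mathcal T$, so it is at most $Ck(1-\delta)^kr/r_*$. With (9) this gives the second part for $k$ large.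

**Step 7: reducing $V\in\mathcal C$ to a thin layer.** By (9) it suffices to find $c'>0$ independent of $k$ with
$$Z|U+W_a|^2\ge c'r\quad\text{on }\overline B\setminus\mathcal A\text{ for }k\text{ large};$$
then $Z|V|^2\ge\frac{c'}2r$ for $k$ large. Off $\mathcal T$ it holds with $c'=c(U)$, as $W_a=0$ near such points. On $\mathcal T$ we have $Z|U|^2\ge c_1:=c(U)r_*$. At points of $\mathcal T$ with $\sigma\le-k^{-1/2}$, (6) gives $Z|U+W_a|^2\ge c_1-Cke^{-\sqrt k}\ge c_1/2$ for $k$ large. There remains the layer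
$$-k^{-1/2}\le\sigma\le0,\qquad\omega\in\mathcal S .$$
The set $\{-1\le\sigma\le0,\ \omega\in\mathcal S\}$ is a compact subset of $\overline B\setminus\mathcal A$. So on the layer, for $k$ large, $\chi_1=1$, $0<\mu_0\le\mu\le\mu_1$ and $|v|\le C$ with $\mu_0,\mu_1$ independent of $k$; and, by uniform continuity of $\tau$ and the choice of $\alpha$, $\alpha^2|\tau|\le4$. With $Y=\mu^{-1}Z$,
$$Y|U|^2\ge c_1/\mu_1=:2c_2 .\tag{10}$$

**Step 8: the modulus in the layer.** The purpose is to write $|U+W_a|^2$ as $|U|^2$, plus the gain given by (1), plus a remainder that carries a factor $\sigma$. Write $U=q+\sigma\rho$ with $\rho(\sigma,\omega)=\int_0^1(\partial_\sigma U)(\xi\sigma,\omega)\,d\xi$, which is smooth on $[-1,0]\times S$ and bounded with its first derivatives. With $T=e^{k\sigma}\in(0,1]$,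
$$U+W_a=q\,m+\sigma(\rho+g),\qquad m=1+iaT\cos k\psi-\tfrac{a^2}4T^2\cos2k\psi,\qquad g=Tg_1+T^2g_2,$$
where $g_1=\gamma_1[\beta_1]\cos k\psi+\gamma_2[\beta_1]\sin k\psi$ and $g_2=\gamma_1[\beta_2]\cos2k\psi+\gamma_2[\beta_2]\sin2k\psi$ do not depend on $\sigma$. The functions $\gamma_1[\beta],\gamma_2[\beta]$ contain $a$ or $a^2$ and first derivatives of these, with bounded smooth coefficients on $\mathcal S$; their gradients contain at most second derivatives. Each term has at least one factor $a$, $\nabla_Sa$ or $\nabla_S^2a$, and the other factors are bounded. Hence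
$$|g_1|+|g_2|\le Cb,\qquad|\nabla_Sg_1|+|\nabla_Sg_2|\le Ckb .$$
Subtracting $|U|^2=|q+\sigma\rho|^2$,
$$|U+W_a|^2=|U|^2+|q|^2(|m|^2-1)+J,\qquad J=\sigma f,$$
$$f=2\,\mathrm{Re}[\bar q(\bar m-1)\rho]+2\,\mathrm{Re}[\bar q\bar mg]+2\sigma\,\mathrm{Re}(\bar\rho g)+\sigma|g|^2 .$$
Since $\partial_\sigma T=kT$ and $T\le1$, we have $|m-1|+|g|\le CbT$ and $|\partial_\sigma m|+|\nabla_Sm|+|\partial_\sigma g|+|\nabla_Sg|\le CkbT$. Each term of $f$ contains $m-1$ or $g$ as a factor, so $|f|\le CbT$ and $|\partial_\sigma f|+|\nabla_Sf|\le CkbT$. As $Y\sigma=1$,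
$$|YJ|=|f+\sigma Yf|\le CbT(1+k|\sigma|).$$

**Step 9: the derivative in the layer.** We differentiate the gain. Here $YT=kT$, $Y\psi=\tau$ and $Ya=va$, and (1) gives
$$Y(|m|^2-1)=k\Bigl[a^2T^2+\tfrac{a^4}4T^4\cos^22k\psi-\tfrac{a^4}8\tau T^4\sin4k\psi\Bigr]+(va)\Bigl(aT^2+\tfrac{a^3}4T^4\cos^22k\psi\Bigr).$$
Since $a^2|\tau|\le4$ and $T\le1$, $\frac{a^4}8|\tau|T^4\le\frac12a^2T^2$. Since $|va|\le Cb$,
$$Y(|m|^2-1)\ge\tfrac k2a^2T^2-CbT .$$
Also $\bigl|(|m|^2-1)\,Y|q|^2\bigr|\le Ca^2T^2\le CbT$. Finally $k|\sigma|=\log\frac1T$. Adding (10), the gain with $|q|^2\ge q_0^2$, and the bound for $YJ$,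
$$Y|U+W_a|^2\ge2c_2+\tfrac12q_0^2\,k\,a^2T^2-C_3\,b\,T\bigl(1+\log\tfrac1T\bigr).\tag{11}$$

**Step 10: the negative term is always beaten.** The large term $ka^2T^2$ is useless where the cutoff $a$ is tiny; there we rely on $2c_2$ instead. The function $T(1+\log\frac1T)$ has derivative $\log\frac1T\ge0$ on $(0,1]$, so it is increasing and at most $1$.

If $b(\omega)\le c_2/C_3$, the last term of (11) is at most $c_2$, so (11) is $\ge c_2$.

The set $\{b\ge c_2/C_3\}\cap\mathcal S$ is compact and disjoint from $\{a=0\}$, where $b=0$. So on it $a\ge a_1>0$ and $b\le b_{\max}$, with $a_1,b_{\max}$ independent of $k$. If $T\le k^{-1/2}$, the last term is at most $C_3b_{\max}k^{-1/2}(1+\frac12\log k)\le c_2$ for $k$ large. If $T\ge k^{-1/2}$, then for $k$ large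
$$\tfrac12q_0^2ka^2T\ge\tfrac12q_0^2a_1^2k^{1/2}\ge C_3b_{\max}\bigl(1+\tfrac12\log k\bigr)\ge C_3b\bigl(1+\log\tfrac1T\bigr),$$
and, multiplying by $T$, the middle term of (11) beats the last one. In both cases (11) is $\ge c_2$.

Thus $Z|U+W_a|^2=\mu\,Y|U+W_a|^2\ge\mu_0c_2\ge\mu_0c_2\,r$ on the layer, and the claim of Step 7 holds with $c'=\min\{c(U),c_1/2,\mu_0c_2\}$ (recall $r\le1$). So $V\in\mathcal C$ for $k$ large. $\blacksquare$

**Lemma 5.** In Lemma 4 one may replace (ii) by: $|V|\ge|U|$ on $S$, and $|V|\ge2|U|$ on $S\cap\{r\ge\varepsilon\}$.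

**Proof.** Since $\alpha$ depends only on $\varepsilon$, choose $N$ with $(1+\frac{\alpha^2}2)^N\ge4$, and apply Lemma 4 $N$ times with $\delta/N$ in place of $\delta$. On $\{|x|\le1-\delta\}\subset\{|x|\le1-\delta/N\}$ the errors in (i) add up to at most $\delta$ and $\delta r$. $\blacksquare$

## 7. Infinite iteration and blow-up along every fibre curve

**Proposition 6.** There are an equivariant harmonic $U:B\to\mathbb C$, numbers $c_j>0$ and $d_j\to0^+$ with
$$Z|U|^2\ge\tfrac12c_j\,r\quad\text{on }\{|x|\le1-d_j\}\setminus\mathcal A\qquad(j=0,1,2,\dots),\tag{12}$$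
and for all $t\ge0$, $e\in S^{l-1}$ the function $\lambda\mapsto|U(x_{t,e}(\lambda))|$ is continuous and strictly increasing on $[0,1)$, from $0$ at $\lambda=0$ to $\infty$ as $\lambda\to1^-$.

**Step 1: the sequence.** Each new function should agree with the old one, to high accuracy, as far out as is needed to see the old boundary values. Put $U_0=\zeta$. Given $U_j\in\mathcal C$ with constant $c_j=c(U_j)$, the function $U_j(x_{t,e}(\lambda))$ is uniformly continuous on $[0,j]\times S^{l-1}\times[0,1]$, so we can choose $\lambda_j\in(0,1)$ with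
$$|U_j(x_{t,e}(\lambda_j))-U_j(x_{t,e}(1))|\le1\qquad(0\le t\le j,\ e\in S^{l-1}).$$
The points $x_{t,e}(\lambda_j)$, $0\le t\le j$, $e\in S^{l-1}$, form a compact subset of $B$. So we can choose $d_j\in(0,\frac1{j+2})$, with $d_j\le d_{j-1}$ if $j\ge1$, such that $|x_{t,e}(\lambda_j)|\le1-d_j$ for these $t,e$. Put
$$\delta_j=\min\{d_j,\ 2^{-j-2},\ 2^{-j-2}c_0,\dots,2^{-j-2}c_j\},$$
and let $U_{j+1}\in\mathcal C$ be obtained from $U_j$ by Lemma 5 with $\varepsilon=\frac1{j+2}$ and $\delta=\delta_j$.

**Step 2: convergence and monotonicity.** Let $J\ge j$. Then $\delta_J\le d_J\le d_j$, so on $\{|x|\le1-d_j\}$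
$$|U_{J+1}-U_J|+|\nabla(U_{J+1}-U_J)|\le2^{-J-2},\qquad\bigl|Z|U_{J+1}|^2-Z|U_J|^2\bigr|\le2^{-J-2}c_j\,r\ \text{ (off }\mathcal A).$$
As $d_j\to0$, the sequence converges in $C^1$ on compact subsets of $B$ to a function $U$, which is harmonic and equivariant. Since $\sum_{J\ge j}2^{-J-2}=2^{-j-1}\le\frac12$ and $Z|U_j|^2\ge c_jr$, we get (12). Every compact part of a fibre curve in $B\setminus\mathcal A$ lies in some $\{|x|\le1-d_j\}$, so by Lemma 3(ii) $|U(x_{t,e}(\lambda))|$ is strictly increasing on $[0,1)$; it is continuous and vanishes at $\lambda=0$.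

**Step 3: blow-up.** Fix $t,e$ and let $p_0=x_{t,e}(1)\in S$. Its $r$-coordinate is $r_t>0$. So $U_j(p_0)\ne0$, $|U_{j+1}(p_0)|\ge|U_j(p_0)|$ for all $j$, and $|U_{j+1}(p_0)|\ge2|U_j(p_0)|$ as soon as $\frac1{j+2}\le r_t$. Hence $|U_j(p_0)|\to\infty$. For $j\ge t$ we have $|x_{t,e}(\lambda_j)|\le1-d_j$, so
$$|U(x_{t,e}(\lambda_j))|\ge|U_j(x_{t,e}(\lambda_j))|-\sum_{J\ge j}2^{-J-2}\ge|U_j(p_0)|-1-\tfrac12\ge|U_j(p_0)|-2\to\infty .$$
Thus $|U(x_{t,e}(\lambda))|$ is unbounded on $[0,1)$, and by monotonicity it tends to $\infty$ as $\lambda\to1^-$. $\blacksquare$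

## 8. Proof of Theorem 1: $F=(U,H)$ is a diffeomorphism onto $\mathbb R^n$

Let $F=(U,H):B\to\mathbb C\times\mathbb R^l=\mathbb R^n$, with $U$ from Proposition 6. All coordinates of $F$ are harmonic.

**Step 1: $F$ is onto.** Let $(w,te)$ with $t\ge0$, $|e|=1$ be given. By Proposition 6, $|U(x_{t,e}(\lambda))|=|w|$ for some $\lambda\in[0,1)$. Rotating $x_{t,e}(\lambda)$ by $\zeta\mapsto e^{i\theta}\zeta$ leaves $H=te$ unchanged and multiplies $U$ by $e^{i\theta}$; choose $\theta$ so that $U$ becomes $w$.

**Step 2: $F$ is one-to-one.** Let $F(x)=F(x')$ with $H(x)=te$, $t\ge0$, $|e|=1$. By Lemma 2(iii), $x$ and $x'$ are rotations of $x_{t,e}(\lambda)$ and $x_{t,e}(\lambda')$ with $\lambda,\lambda'\in[0,1)$. Equality of $|U|$ and strict monotonicity give $\lambda=\lambda'$. If $\lambda=0$, both points lie on $\mathcal A$, where rotations act trivially, so $x=x'$. If $\lambda>0$, then $U(x_{t,e}(\lambda))\ne0$, so equality of $U$ makes the two rotation angles equal modulo $2\pi$, and $x=x'$.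

**Step 3: $F$ is a homeomorphism.** $F$ is a continuous bijection of the open set $B\subset\mathbb R^n$ onto $\mathbb R^n$, hence a homeomorphism by invariance of domain. For $n=3$ this already answers the question.

**Step 4: $DF$ is invertible off the axis.** $F$ is real analytic, so it remains to show that $DF$ is invertible everywhere; then the inverse is real analytic too. At a point of $B\setminus\mathcal A$ the matrix $D_yH$ is invertible (Section 4.3), so $\ker DH$ has dimension $2$. It is spanned by $Z$ and $\partial_\theta$, the generator of the rotations of $\zeta$; these are linearly independent and annihilate $H$. By equivariance $\partial_\theta U=iU$. Suppose $\xi_1ZU+i\xi_2U=0$ with $\xi_1,\xi_2$ real. Multiplying by $\overline U$ and taking real parts gives $\frac12\xi_1Z|U|^2=0$, so $\xi_1=0$ by (12). Then $\xi_2=0$, since $U\ne0$ off $\mathcal A$. So $\ker DF=0$.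

**Step 5: $DF$ is invertible on the axis.** At a point $(0,se)\in B$, $s\ge0$, we have $D_yU=0$, as $U=0$ on $\mathcal A$. Also $D_\zeta H$ is a linear map that is unchanged by rotations of $\zeta$, so $D_\zeta H=0$. The map $D_\zeta U$ commutes with rotations, so it is multiplication by some $\nu\in\mathbb C$. We must show $\nu\ne0$. With $t=h(0,s)$ the point is $x_{t,e}(0)$. Since $h$ is even in $r$, $s_t'(0)=z(0,s)=0$, and therefore
$$U(r,s_t(r)e)=\nu r+o(r)\qquad(r\to0).$$
Choose $j$ with $|(0,se)|<1-d_j$. For small $r$ the fibre curve stays in $\{|x|\le1-d_j\}$, and integrating (12) along it gives $|U(r,s_t(r)e)|^2\ge\frac14c_jr^2$. Hence $|\nu|^2\ge c_j/4>0$. So $DF$, which is block diagonal with blocks $\nu$ and $D_yH$, is invertible. $\blacksquare$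

## 9. All dimensions, and the absence of a Heinz-type bound

**Corollary 7.** A homeomorphism of the open unit ball of $\mathbb R^n$ onto $\mathbb R^n$ with harmonic coordinates exists if and only if $n\ge3$.

**Proof.** Existence for $n\ge3$ is Theorem 1. For $n=1$ harmonic functions are affine, hence bounded on $(-1,1)$. For $n=2$ nonexistence is the fact quoted in Section 2. $\blacksquare$

**Corollary 8 (no Heinz-type bound).** For $n\ge3$ there is $C$ such that for every $M$ some harmonic $f$, a diffeomorphism of a neighbourhood of $\overline B$ onto its image, has $f(0)=0$, $|Df(0)|\le C$ and $f(B)\supset\{|w|<M\}$.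

**Proof.** Take $F$ from Theorem 1, $C=|DF(0)|$ and $f(x)=F(\rho x)-F(0)$ with $\rho\in(0,1)$. This is harmonic and a diffeomorphism of $\{|x|<1/\rho\}$ onto its image, $f(0)=0$, and $|Df(0)|=\rho|DF(0)|\le C$. The set $F^{-1}(\{|w-F(0)|\le M\})$ is compact in $B$, so it lies in $\{|x|<\rho\}$ for every $\rho<1$ close enough to $1$. For such $\rho$ we have $f(B)=F(\{|x|<\rho\})-F(0)\supset\{|w|<M\}$. $\blacksquare$
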